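# Trees from a generic coloring: a stable unsuperstable theory whose isomorphism relation is $\Delta^1_1$

## 1. A coloring of pairs and the trees it defines

Fix cardinals with
$$\lambda=\lambda^{<\lambda}>\omega,\qquad \kappa=\lambda^+=2^\lambda,\qquad 2^\kappa=\kappa^+ .$$
Under GCH, $\lambda=\omega_1$ and $\kappa=\omega_2$ is an example. The cardinal $\lambda$ is regular, and $\kappa^\lambda=(2^\lambda)^\lambda=\kappa$. Since ordinals below $\kappa$ have cardinality at most $\lambda$, also $\kappa^{<\kappa}=\kappa$.

Put
$$S=\{\delta<\kappa:\mathrm{cf}\,\delta=\lambda\},\qquad D=\bigcup_{\delta\in S}2^\delta\times2^\delta ,$$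
so $|D|=\kappa$. The least element of $S$ is $\lambda$.

**Definition.** Let $c:D\to2$ be a coloring and $x\in2^\kappa$. The tree of $x$ is
$$\mathcal T_x=\{t\in2^{<\kappa}: c(x{\restriction}\delta,t{\restriction}\delta)=1\text{ for all }\delta\in S,\ \delta\le\mathrm{lh}(t)\}.$$
A $\kappa$-branch of $\mathcal T_x$ is a $b\in2^\kappa$ with $b{\restriction}\gamma\in\mathcal T_x$ for all $\gamma<\kappa$.

Here are some examples.

* If $c$ is constantly $1$, then $\mathcal T_x=2^{<\kappa}$ and every tree has $\kappa$-branches. If $c$ is constantly $0$, then $\mathcal T_x=2^{<\lambda}$, and no tree has one.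
* If $c(s,t)=1$ exactly when $s=t$, then a branch $b$ of $\mathcal T_x$ satisfies $b{\restriction}\delta=x{\restriction}\delta$ for all $\delta\in S$. As $S$ is unbounded, $b=x$, so each tree has exactly one branch.
* Let $C\subseteq2^\kappa\times2^\kappa$ be closed in the topology recalled in Section 2, and let $c(s,t)=1$ iff some $(x',b')\in C$ extends $(s,t)$. If $b$ is a branch of $\mathcal T_x$, then every neighborhood of $(x,b)$ meets $C$, so $(x,b)\in C$; the converse is clear. So $\mathcal T_x$ has a $\kappa$-branch iff $x$ is in the projection of $C$.

The last example shows what a coloring is: a code for the projection of a closed set. In the other direction, for any $c$,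
$$\{x:\mathcal T_x\text{ has a }\kappa\text{-branch}\}\ \text{ is the projection of }\ \{(x,b):c(x{\restriction}\delta,b{\restriction}\delta)=1\text{ for all }\delta\in S\},\tag{1}$$
and the set on the right is closed, since each single requirement depends only on $x{\restriction}\delta$ and $b{\restriction}\delta$.

We shall force a coloring $c$ for which the $x$ whose trees have branches are exactly the codes of pairs of *non-isomorphic* models of a certain theory. By (1), non-isomorphism is then a projection of a closed set. The trees serve this one purpose. Two things have to be done: give branches to the trees we want and to no others (Sections 4 to 6), and make sure that no pair whose tree has received a branch becomes isomorphic later (Sections 7 to 9).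

## 2. Isomorphism as a subset of $\kappa^\kappa\times\kappa^\kappa$

For this section let $\kappa$ be any uncountable cardinal with $\kappa^{<\kappa}=\kappa$. The generalized Baire space $\kappa^\kappa$ has the topology generated by the sets $[p]=\{\eta\in\kappa^\kappa:p\subseteq\eta\}$, $p\in\kappa^{<\kappa}$. Each $[p]$ is clopen.

**Definition.** A subset of $\kappa^\kappa$ (or of $\kappa^\kappa\times\kappa^\kappa$) is $\Sigma^1_1$ if it is the projection of a closed subset of $\kappa^\kappa\times\kappa^\kappa$ (respectively of $(\kappa^\kappa)^3$). It is $\Pi^1_1$ if its complement is $\Sigma^1_1$, and $\Delta^1_1$ if it is both.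

We need the following standard closure facts. Closed sets are $\Sigma^1_1$ (use a dummy coordinate). Continuous preimages of $\Sigma^1_1$ sets are $\Sigma^1_1$, since $\{(\eta,b):(\varphi(\eta),b)\in C\}$ is closed if $C$ is closed and $\varphi$ is continuous. Unions $\bigcup_{\iota<\kappa}A_\iota$ of $\Sigma^1_1$ sets are $\Sigma^1_1$: if $A_\iota$ is the projection of $C_\iota$, let the first value of the witness name $\iota$ and let the rest of it lie in $C_\iota$. Intersections $\bigcap_{\iota<\kappa}A_\iota$ are $\Sigma^1_1$: let $b$ code $\langle (b)_\iota:\iota<\kappa\rangle$ through a pairing function and require $(\eta,(b)_\iota)\in C_\iota$ for all $\iota$. An open set is a union of at most $\kappa^{<\kappa}=\kappa$ sets $[p]$, so it is $\Sigma^1_1$. Hence the $\Delta^1_1$ sets contain the open sets and are closed under complements and unions of length $\kappa$; that is, all $\kappa$-Borel sets are $\Delta^1_1$.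

*Coding.* Fix a bijection $\pi$ from the pairs (relation symbol, tuple from $\kappa$ of its arity) onto $\kappa$, for a countable relational vocabulary. Then $\eta\in\kappa^\kappa$ codes the structure with domain $\kappa$ in which $R(\bar a)$ holds iff $\eta(\pi(R,\bar a))>0$. Another bijection changes the relation below only by a homeomorphism permuting coordinates. When we force over $V$, we fix $\pi\in V$.

**Definition.** For a complete countable first-order theory $T$, $\cong^\kappa_T$ holds of $(\eta,\xi)$ iff either $\eta,\xi$ code isomorphic models of $T$, or neither codes a model of $T$.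

The set of codes of models of $T$ is $\kappa$-Borel, because quantifiers over $\kappa$ become unions and intersections of length $\kappa$. That $\eta$ and $\xi$ code isomorphic structures is witnessed by a pair $(f,g)$ of mutually inverse functions $\kappa\to\kappa$ with $f$ preserving all relations in both directions. Each instance of this is a clopen condition, so the set of all $(\eta,\xi,f,g)$ is closed. Hence $\cong^\kappa_T$ is always $\Sigma^1_1$, and the question is whether *non*-isomorphism has witnesses of this kind.

Recall stability by counting types. A countable complete theory $T$ is stable in $\mu$ if there are at most $\mu$ one-types over every set of size $\mu$. It is stable if it is stable in some infinite $\mu$. A countable superstable theory is stable in all $\mu\ge2^{\aleph_0}$ (Shelah). DOP and OTOP are two further properties from classification theory whose definitions play no role below; $T$ is *classifiable* if it is superstable without DOP and without OTOP. Friedman, Hyttinen and Kulikov proved, for uncountable $\kappa=\kappa^{<\kappa}$: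

* if $T$ is classifiable, then $\cong^\kappa_T$ is $\Delta^1_1$;
* if $T$ is unstable, or superstable with OTOP, then $\cong^\kappa_T$ is not $\Delta^1_1$;
* if $T$ is superstable with DOP and $\kappa>\omega_1$, then $\cong^\kappa_T$ is not $\Delta^1_1$.

The stable unsuperstable theories remain. The following is posed as an open question in the work printed as "ACADEMIC DISSERTATION" (https://helda.helsinki.fi/bitstream/handle/10138/228791/FINDINGT.pdf?sequence=1): is it consistent with ZFC that there are an uncountable $\kappa$ with $\kappa^{<\kappa}=\kappa$ and a stable unsuperstable $T$ such that $\cong^\kappa_T$ is $\Delta^1_1$? The answer is yes, for a very simple theory.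

**The theory $T$.** The vocabulary is $\{E_n:1\le n<\omega\}$. The axioms say that each $E_n$ is an equivalence relation, $E_{n+1}\subseteq E_n$, $E_1$ has infinitely many classes, and every $E_n$-class contains infinitely many $E_{n+1}$-classes. We write $E_0$ for the all-relation.

**Theorem A.** Let $V\models$ ZFC, $\lambda=\lambda^{<\lambda}>\omega$, $\kappa=\lambda^+=2^\lambda$, $2^\kappa=\kappa^+$ (e.g. $V\models$ GCH, $\lambda=\omega_1$, $\kappa=\omega_2$). There is a forcing $P$ of size at most $\kappa^+$ with the $\kappa^+$-c.c. that adds no sequences of length $<\kappa$ (hence preserves all cardinals, $\kappa^{<\kappa}=\kappa$, and GCH if it holds in $V$) and forces that $\cong^\kappa_T$ is $\Delta^1_1$.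

Since $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{GCH})$, it follows that $\mathrm{Con}(\mathrm{ZFC})$ implies the consistency of ZFC + GCH + "$\cong^{\omega_2}_T$ is $\Delta^1_1$". No large cardinals are used. The proof uses $\lambda>\omega$, so nothing is claimed about $\kappa=\omega_1$. A supplement, Theorem B, is stated and proved in Section 11.

## 3. The theory of refining equivalence relations

**Completeness and quantifier elimination.** The purpose is to know all types. $T$ is consistent: it holds in $\omega^\omega$ with $\eta E_n\xi\iff\eta{\restriction}n=\xi{\restriction}n$. Let $\bar a\mapsto\bar b$ be a finite map between $\omega$-saturated models of $T$ that preserves $=$ and all $E_n$ in both directions, and let $a\notin\bar a$. We extend the map to $a$. If $\bar a=\emptyset$, any image will do. Otherwise let $m\le\omega$ be maximal such that for some $j$ we have $aE_na_j$ for all $n\le m$, $n<\omega$, and fix such a $j$.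

* If $m<\omega$, choose $b$ with $bE_mb_j$ and $\neg bE_{m+1}b_k$ for all $k$. This is possible, since the $E_m$-class of $b_j$ contains infinitely many $E_{m+1}$-classes.
* If $m=\omega$, all $E_n$-classes are infinite, so by $\omega$-saturation there is $b\notin\bar b$ with $bE_nb_j$ for all $n$.

For $n\le m$ we get $aE_na_k\iff a_jE_na_k\iff b_jE_nb_k\iff bE_nb_k$. For $n>m$ neither $aE_na_k$ (by maximality of $m$) nor $bE_nb_k$ (by choice of $b$) holds. In both cases $b\notin\bar b$. So the map extends; the situation is symmetric, hence $T$ is complete and has quantifier elimination.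

**Stable.** A non-realized 1-type over $A$ is determined by a sequence $(a_n)\in(A\cup\{\infty\})^\omega$, where $a_n\in A$ is such that the type contains $xE_na_n$ if there is such an element, and $a_n=\infty$ otherwise. So $T$ is stable in every $\mu=\mu^\omega$.

**Not superstable.** Let $\mu=\beth_\omega$, so $\mu\ge2^{\aleph_0}$ and $\mu^\omega>\mu$. In the model $\mu^\omega$ (with $E_n$ as above) let $A$ be the set of eventually zero sequences, so $|A|=\mu$. If $\eta{\restriction}n\ne\xi{\restriction}n$, then $a=(\eta{\restriction}n)^\frown(0,0,\dots)\in A$ satisfies $\eta E_na$ and $\neg\xi E_na$. So there are $\mu^\omega>\mu$ types over $A$, and $T$ is not stable in $\mu$.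

**Finitely many levels, by hand.** Suppose first that there is just one equivalence relation. Two structures $(\kappa,E_1)$ are isomorphic iff for each cardinal $\nu\le\kappa$ they have the same number of classes of size $\nu$. With $E_1\supseteq E_2$, the isomorphism type of an $E_1$-class is the function counting its $E_2$-subclasses of each size, and one then counts the $E_1$-classes of each type. With $m$ relations one continues in this way, from the bottom up. These invariants are made of cardinals at most $\kappa$. So in an extension that collapses no cardinal $\le\kappa$, two structures with finitely many levels never become isomorphic unless they already were.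

**Why this stops at $\omega$ levels.** The recursion starts at the lowest level, and now there is none. Finite levels really do not suffice. Let $M\subseteq\kappa^\omega$ be the set of eventually zero sequences and $M'=\kappa^\omega$; both have size $\kappa$ (as $\kappa^\omega=\kappa$) and are models of $T$. For each $m$ the reducts to $E_1,\dots,E_m$ are isomorphic: in both, every class of level below $m$ has $\kappa$ children, and every $E_m$-class has size $\kappa$. But $M\not\cong M'$. In $M'$ every descending sequence $x_0\supseteq x_1\supseteq\cdots$, with $x_n$ an $E_n$-class, has nonempty intersection, while in $M$ the classes given by $(1),(1,1),(1,1,1),\dots$ have empty intersection. So one has to start from the top of the tree of classes and handle the $\omega$-branches at the end. That is what Section 9 does.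

## 4. Forcing the coloring together with the branches

Work in $V$. By recursion on $j\le\kappa^+$ we define forcings $P_j$. A condition contains a small piece of the coloring $c$ and small pieces of branches through the trees of certain $x_i$, $i<j$.

**Definition.** Elements of $P_j$ are pairs $p=(c_p,t_p)$ such that

* $c_p$ is a partial function $D\to2$ with $|c_p|\le\lambda$;
* $t_p$ is a function with $\mathrm{dom}\,t_p\subseteq j$, $|\mathrm{dom}\,t_p|\le\lambda$, and values in $2^{<\kappa}$;
* for $i\in\mathrm{dom}\,t_p$, the pair $p{\restriction}i:=(c_p,t_p{\restriction}i)$ is in $P_i$ and forces (over $P_i$) $t_p(i)\in\mathcal T_{\dot x_i}$.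

Put $q\le p$ iff $c_q\supseteq c_p$, $\mathrm{dom}\,t_q\supseteq\mathrm{dom}\,t_p$, and $t_q(i)\supseteq t_p(i)$ for $i\in\mathrm{dom}\,t_p$.

Here $\dot x_i$ is a $P_i$-name for an element of $2^\kappa$, and $\mathcal T_x$ is computed from $c_G=\bigcup_{p\in G}c_p$. The names are chosen in Section 10; *everything through Section 9 holds for an arbitrary choice of them*. Lemma 2 for $P_i$ is proved before $P_{i+1}$ is formed. It shows that $P_i$ adds no sequences of length $<\kappa$, so $\dot x_i{\restriction}\delta\in V$ is forced.

Note that $\delta\in S$ is the only kind of length at which $t_p(i)$ has a requirement to meet. So one may always extend $t_p(i)$ by one bit, and nothing new is required at limits of cofinality $<\lambda$. Both remarks will be used repeatedly.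

**(B1) Extending the coloring.** *If $p\in P_j$ and $c'\supseteq c_p$ is a partial function $D\to2$ of size $\le\lambda$, then $(c',t_p)\in P_j$.* By induction on $j$: for $i\in\mathrm{dom}\,t_p$, $(c',t_p{\restriction}i)\in P_i$ is below $p{\restriction}i$, so it forces what $p{\restriction}i$ forces. Consequently $c_G$ is total on $D$.

**(B2) Restriction.** $P_i\subseteq P_j$ for $i\le j$. *If $q\in P_i$, $p\in P_j$ and $q\le p{\restriction}i$, then*
$$q\wedge p:=(c_q,\;t_q\cup t_p{\restriction}[i,j))$$
*is in $P_j$, is the greatest lower bound of $q$ and $p$, and $(q\wedge p){\restriction}i=q$.* Indeed, by induction on $k\in[i,j]$ the restriction of this pair to $k$ is in $P_k$ and below $p{\restriction}k$. So for $k\in\mathrm{dom}\,t_p$, $k\ge i$, it forces $t_p(k)\in\mathcal T_{\dot x_k}$. The rest is read off from the definition of the order. So $p\mapsto p{\restriction}i$ is a projection and $P_i$ is a complete suborder of $P_j$. If $G$ is $P_j$-generic, then $G_i=G\cap P_i=\{p{\restriction}i:p\in G\}$ is $P_i$-generic (note $p\le p{\restriction}i$), and $c_{G_i}=c_G$.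

**(F) Short limits.** *A descending sequence $\langle p_\xi\rangle$ in $P_j$ of limit length $\theta<\lambda$ has the greatest lower bound $(\bigcup c_{p_\xi},\bigcup t_{p_\xi})\in P_j$,* where $\bigcup t_{p_\xi}$ means that the values at each $k$ are united. Call this pair $p$. By induction on $k\le j$, $p{\restriction}k\in P_k$ is below all $p_\xi{\restriction}k$. For $k$ in the domain, $p{\restriction}k$ forces every $t_{p_\xi}(k)$ into $\mathcal T_{\dot x_k}$. If the length of the union is not attained, it has cofinality $\mathrm{cf}\,\theta<\lambda$, so it is not in $S$ and gives no requirement. Any lower bound is below $p$.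

## 5. Good conditions and limits of length $\lambda$

The forcing must add no $\lambda$-sequences, so we need lower bounds of descending sequences of length $\lambda$. They need not exist. Suppose $\dot x_0$ is a name for a fixed $x\in V$. For $\xi<\lambda$ let
$$p_\xi=\bigl(\{((x{\restriction}\lambda,0^\lambda),0)\},\ \{(0,0^\xi)\}\bigr),$$
where $0^\xi$ is the zero sequence of length $\xi$. These are conditions, since no element of $S$ is $\le\xi$, and they descend. A lower bound would have $t(0)\supseteq0^\lambda$ and hence force $c_G(x{\restriction}\lambda,0^\lambda)=1$, while its $c$-part says $0$. What went wrong is that the coloring spoke about length $\lambda$ before the branch arrived there. We forbid this, and also require that the relevant initial segments of the $\dot x_k$ are known.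

**Definition.** For $p\in P_j$ and $\eta<\kappa$, the pair $(p,\eta)$ is *good* if all pairs in $\mathrm{dom}\,c_p$ consist of sequences of length $\le\eta$, and for all $k\in\mathrm{dom}\,t_p$ we have $\mathrm{lh}\,t_p(k)=\eta$ and $p{\restriction}k\Vdash\dot x_k{\restriction}\eta=s^p_k$ for some $s^p_k\in2^\eta$.

Goodness does not depend on the $j$ with $p\in P_j$. In the example above no $(p_\xi,\eta)$ is good: $\mathrm{dom}\,c_{p_\xi}$ requires $\eta\ge\lambda$, and $t_{p_\xi}(0)$ requires $\eta=\xi<\lambda$.

**Lemma 1.** Let $\theta\le\lambda$ be a limit ordinal, let $(p_\xi,\eta_\xi)$, $\xi<\theta$, be good with $p_\xi\in P_j$ descending and $\eta_\xi$ strictly increasing, and let $\delta=\sup\eta_\xi$. Let $d=\bigcup_\xi\mathrm{dom}\,t_{p_\xi}$, and for $k\in d$ let $t_k=\bigcup_\xi t_{p_\xi}(k)$, $s_k=\bigcup_\xi s^{p_\xi}_k$ (over the $\xi$ with $k\in\mathrm{dom}\,t_{p_\xi}$); so $s_k,t_k\in2^\delta$. Put $c^*=\bigcup c_{p_\xi}$ if $\theta<\lambda$, and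
$$c^*=\bigcup c_{p_\xi}\cup\{((s_k,t_k),1):k\in d\}\quad\text{if }\theta=\lambda .$$
Then $p^*=(c^*,\langle t_k:k\in d\rangle)\in P_j$ is a lower bound of all $p_\xi$, and $(p^*,\delta)$ is good. For $\theta<\lambda$, $p^*$ is the greatest lower bound.

*Proof.* For $\zeta\ge\xi$ we have $p_\zeta{\restriction}k\le p_\xi{\restriction}k$, so $p_\zeta{\restriction}k$ forces both decisions about $\dot x_k$ and $s^{p_\xi}_k\subseteq s^{p_\zeta}_k$. The function $c^*$ is well defined, since $\bigcup c_{p_\xi}$ mentions only lengths $<\delta$; its size is $\le\lambda$, and so is $|d|$.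

We show by induction on $k\le j$ that $p^*{\restriction}k\in P_k$ is below all $p_\xi{\restriction}k$. The point is the requirement at $k\in d$, given the statement for $k$. As $p^*{\restriction}k$ is below all $p_\xi{\restriction}k$, it forces $\dot x_k{\restriction}\delta=s_k$. It also forces the requirements on $t_k$ at $\delta'\in S$, $\delta'<\delta$, because $p_\xi{\restriction}k$ does for large $\xi$. At $\delta$ itself: if $\theta<\lambda$, then $\mathrm{cf}\,\delta=\mathrm{cf}\,\theta<\lambda$, so $\delta\notin S$; if $\theta=\lambda$, then $c^*(s_k,t_k)=1$, so $p^*{\restriction}k$ forces $c_G(\dot x_k{\restriction}\delta,t_k)=1$. Goodness of $(p^*,\delta)$ is clear, and the last sentence is (F). $\square$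

**Lemma 2.** (a) For $p\in P_j$ and $\eta_0<\kappa$ there are $q\le p$ and $\eta\ge\eta_0$ with $(q,\eta)$ good. (b) Consequently, the intersection of $\lambda$ open dense subsets of $P_j$ is dense, and $P_j$ adds no sequences of length $<\kappa$ of elements of $V$.

*Proof.* **Step 1: (a) for $P_j$ implies (b) for $P_j$.** Given open dense $A_\xi$, $\xi<\lambda$, and $p$, build good $(p_\xi,\eta_\xi)$, $\xi<\lambda$, with $p_0\le p$, $p_\xi$ descending, $\eta_\xi$ strictly increasing and $p_{\xi+1}\in A_\xi$: at successors enter $A_\xi$ and then apply (a); at limits apply Lemma 1. The bound of the whole sequence from Lemma 1 is in all $A_\xi$. For a name of a sequence of length $\lambda$ let $A_\xi$ be the set of conditions deciding its $\xi$-th entry.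

Now (a) is proved by induction on $j$, so for smaller indices both (a) and (b) are available.

**Step 2: $j=0$.** Here $t_p=\emptyset$, and any $\eta\ge\eta_0$ bounding the at most $\lambda$ lengths that occur in $\mathrm{dom}\,c_p$ works.

**Step 3: $j=i+1$. The task is to extend the last coordinate to the right length, past all requirements.** We may assume $i\in\mathrm{dom}\,t_p$; otherwise add $i$ with value $\emptyset$. Let $\rho=\mathrm{lh}\,t_p(i)$. Choose good $(q_n,\eta'_n)$, $n<\omega$, with $q_n\in P_i$ descending, $q_0\le p{\restriction}i$, $\eta'_0\ge\max(\eta_0,\rho+\lambda)$, $\eta'_{n+1}>\eta'_n$, and $q_{n+1}$ deciding $\dot x_i{\restriction}\eta'_n$; this uses (a) and (b) for $P_i$. Let $q_\omega\in P_i$ be the bound of Lemma 1 (for $\theta=\omega<\lambda$) and $\eta=\sup\eta'_n$. Then $(q_\omega,\eta)$ is good and $q_\omega$ decides $\dot x_i{\restriction}\eta=s$.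

For each pair in $\mathrm{dom}\,c_{q_\omega}$ there is at most one $u\in2^\lambda$ such that the second coordinate extends $t_p(i)^\frown u$. As $2^\lambda>\lambda$, choose $u\in2^\lambda$ such that no second coordinate extends $t_p(i)^\frown u$, and let $t'$ be $t_p(i)^\frown u$ followed by zeros, of length $\eta$. If $\delta\in S$ and $\rho<\delta\le\eta$, then $\delta\ge\rho+\lambda$, because $\delta=\rho+\varepsilon$ with $\mathrm{cf}\,\varepsilon=\lambda$. So $t'{\restriction}\delta$ extends $t_p(i)^\frown u$, and $(s{\restriction}\delta,t'{\restriction}\delta)\notin\mathrm{dom}\,c_{q_\omega}$. Let $c'$ be $c_{q_\omega}$ with the value $1$ added at these at most $\lambda$ pairs, and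
$$q=(c',\;t_{q_\omega}\cup\{(i,t')\}).$$
By (B1), $(c',t_{q_\omega})\in P_i$. It forces $t'\in\mathcal T_{\dot x_i}$: the requirements at $\delta\le\rho$ are forced by $p{\restriction}i$, and those at $\delta>\rho$ hold by $c'$. So $q\in P_j$, $q\le p$, and $(q,\eta)$ is good.

**Step 4: $j$ limit.** If $\mathrm{cf}\,j>\lambda$, then $\mathrm{dom}\,t_p$ is bounded in $j$, so $p\in P_i$ for some $i<j$ and the inductive hypothesis applies. Otherwise let $\langle j_\xi:\xi<\mathrm{cf}\,j\rangle$ be increasing, continuous and cofinal in $j$. Build good $(q_\xi,\eta'_\xi)$ with $q_\xi\in P_{j_\xi}$, $q_\xi\le p{\restriction}j_\xi$, $q_\xi$ descending, $\eta'_0\ge\eta_0$, $\eta'_\xi$ strictly increasing. At successors, extend $q_\xi\wedge(p{\restriction}j_{\xi+1})$ in $P_{j_{\xi+1}}$ by the inductive hypothesis. At limits, and once more at the end (as $\mathrm{cf}\,j\le\lambda$), use Lemma 1. The final bound is below $p$, since its restrictions are below all $p{\restriction}j_\xi$. $\square$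

**Lemma 3.** $|P_j|\le\kappa$ for $j<\kappa^+$. $P_{\kappa^+}$ has size $\le\kappa^+$ and the $\kappa^+$-c.c. If $G$ is $P_{\kappa^+}$-generic, every element of $\kappa^\kappa\cap V[G]$ lies in some $V[G_j]$, $j<\kappa^+$, and is given by a nice $P_j$-name.

*Proof.* The sizes follow from $\kappa^\lambda=\kappa$ and $(\kappa^+)^\lambda=(2^\kappa)^\lambda=\kappa^+$. Given $\kappa^+$ conditions, the $\Delta$-system lemma (for sets of size $\le\lambda$, using $\kappa^\lambda=\kappa$) yields $\kappa^+$ of them whose domains form a $\Delta$-system with root $e$. There are at most $\kappa$ possibilities for $(c_p,t_p{\restriction}e)$, so two conditions $p\ne q$ agree on it. Then $(c_p,t_p\cup t_q)$ is a condition below both: inductively its restriction to $k$ is in $P_k$ and below $p{\restriction}k$ and $q{\restriction}k$, hence forces what is required at $k$. A nice name for an element of $\kappa^\kappa$ consists of $\kappa$ antichains, so it involves at most $\kappa$ conditions. Each condition is in some $P_j$ with $j<\kappa^+$, and $\kappa^+$ is regular, so one $j<\kappa^+$ serves for all. $\square$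

From now on $P=P_{\kappa^+}$, $G$ is $P$-generic over $V$, $G_i=G\cap P_i$, $V_i=V[G_i]$, $W=V[G]$ and $x_i=\dot x_i^G$. By Lemma 2, cardinals $\le\kappa$ are preserved, and by the $\kappa^+$-c.c. so are those above.

## 6. Which trees have branches

**Lemma 4.** In $W$, for $x\in2^\kappa$: $\mathcal T_x$ has a $\kappa$-branch iff $x=x_i$ for some $i<\kappa^+$.

*Proof.* **Step 1: the tree of $x_i$ has a branch, added by hand.** Let $b=\bigcup\{t_p(i):p\in G,\ i\in\mathrm{dom}\,t_p\}$. One may always add $i$ to the domain with value $\emptyset$, and by Lemma 2 one may make $\mathrm{lh}\,t_p(i)$ as large as desired below $\kappa$, so $b\in2^\kappa$. Each $t_p(i)$ with $p\in G$ is in $\mathcal T_{x_i}$, since $p{\restriction}i\in G_i$ forces this and $c_{G_i}=c_G$. Trees are closed under initial segments, so $b$ is a branch.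

**Step 2: no other tree has one, since the coloring was free at the decisive pair.** Suppose $p$ forces that $\dot b$ is a $\kappa$-branch of $\mathcal T_{\dot x}$ and $\dot x\ne\dot x_k$ for all $k$. Build good $(p_\xi,\eta_\xi)$, $\xi<\lambda$, with $p_0\le p$, $p_\xi$ descending, $\eta_\xi$ strictly increasing and the bounds of Lemma 1 at limits, such that $p_{\xi+1}$ decides $\dot x{\restriction}\eta_\xi$, $\dot b{\restriction}\eta_\xi$ and, for all $k\in\mathrm{dom}\,t_{p_\xi}$, the least $\zeta_k$ with $\dot x(\zeta_k)\ne\dot x_k(\zeta_k)$, and $\eta_{\xi+1}>\zeta_k$ for all these $k$. All this can be decided, since only sequences of length $\le\lambda$ are involved.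

Let $\delta=\sup\eta_\xi\in S$, and take $p^*,d,s_k,t_k$ from Lemma 1 with $\theta=\lambda$. Let $s,b_\delta\in2^\delta$ be the decided values of $\dot x{\restriction}\delta$ and $\dot b{\restriction}\delta$. For $k\in d$ we have $\zeta_k<\delta$, so $s\ne s_k$. The only pairs of length $\delta$ in $\mathrm{dom}\,c_{p^*}$ are the $(s_k,t_k)$. So $(s,b_\delta)\notin\mathrm{dom}\,c_{p^*}$, and by (B1) adding $((s,b_\delta),0)$ to $c_{p^*}$ gives a condition. It is below $p$ and forces $\dot b{\restriction}\delta\notin\mathcal T_{\dot x}$, a contradiction. $\square$

## 7. The rest of the forcing, seen from $V_i$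

It is now tempting to enumerate all pairs $(\eta,\xi)$ in $\kappa^+$ steps and, if at stage $i$ the pair at hand is not in $\cong^\kappa_T$, to let $x_i$ code it. The danger is that a branch is added once and for all. If two models are non-isomorphic in $V_i$ and become isomorphic in $W$, then the tree of an isomorphic pair has a branch. So we must show that the passage from $V_i$ to $W$ adds no isomorphisms between models of $T$ that were not isomorphic in $V_i$.

Fix $i<\kappa^+$. In $V_i$ let $R=\{p\in P:p{\restriction}i\in G_i\}$, with the order of $P$.

**(Q1)** *If $G$ is $P$-generic over $V$ with $G\cap P_i=G_i$, then $G$ is $R$-generic over $V_i$.* Clearly $G\subseteq R$ is a filter in $R$. Let $A=\dot A^{G_i}$ be dense in $R$, and let $a\in G_i$ force that $\dot A$ is dense in $\dot R$. We claim that the set of $p\in P$ for which there is $q\ge p$ with $p{\restriction}i\Vdash_{P_i}q\in\dot A$ is dense below $a$. Given $p\le a$, $p{\restriction}i\le a$ forces $p\in\dot R$, so there are $a'\le p{\restriction}i$ and $q\le p$ with $a'\Vdash q\in\dot A$. Then $a'$ forces $q{\restriction}i\in\dot G_i$, so we may extend $a'$ to have $a'\le q{\restriction}i$.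 Now $a'\wedge q$ is in the set, witnessed by $q$, and is below $p$. So $G$ contains such a $p$, hence also its $q$; and $q\in A$ because $p{\restriction}i\in G_i$.

**(Q2)** *If $H$ is $R$-generic over $V_i$, then $H$ is $P$-generic over $V$, $H\cap P_i=G_i$ and $V_i[H]=V[H]$.* $H$ is upward closed in $P$, since $p\ge h\in R$ implies $p\in R$. Let $A\in V$ be open dense in $P$ and $r\in R$. The set $\{q{\restriction}i:q\in A,\ q\le r\}$ is dense below $r{\restriction}i$: given $b\le r{\restriction}i$, extend $b\wedge r$ into $A$. So it meets $G_i$, which gives $q\in A\cap R$ below $r$. Hence $H$ meets $A$. Also $H\cap P_i\subseteq R\cap P_i=G_i$. For $a\in G_i$ the set $\{r\in R:r\le a\}$ is dense in $R$: given $r\in R$, take $b\in G_i$ below $a$ and $r{\restriction}i$; then $b\wedge r\in R$ is below $a$ and $r$. So $G_i\subseteq H$, and $V_i[H]=V[H]$.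

**(Q3)** For every $P_i$-name for an $R$-name there is a $P$-name with the same value in every $V[H]$, so we use $P$-names throughout. *For $r\in P$, $a\in P_i$, $a\le r{\restriction}i$:*
$$a\Vdash_{P_i}\text{“}r\in\dot R\text{ and }r\Vdash_{\dot R}\varphi\text{”}\quad\text{iff}\quad a\wedge r\Vdash_P\varphi .\tag{2}$$
A $P$-generic filter contains $a\wedge r$ iff it contains $a$ and $r$. For the implication from left to right, let $a\wedge r$ be in a $P$-generic $G$; by (Q1) $G$ is $R$-generic over $V[G\cap P_i]$ and contains $r$, while $a\in G\cap P_i$. So $\varphi$ holds. For the converse let $a\in G_i$. Then $r{\restriction}i\in G_i$, so $r\in R$. If $H\ni r$ is $R$-generic over $V_i$, then by (Q2) $H$ is $P$-generic and contains $a$, hence $a\wedge r$; so $\varphi$ holds. *In particular, if $r\in R$ and $r\Vdash_P\varphi$, then $r\Vdash_R\varphi$ in $V_i$* (take $a=r{\restriction}i$).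

By Lemma 2 and (Q2), $R$-generic extensions of $V_i$ have no new sequences of ordinals of length $<\kappa$, hence no new $<\kappa$-sequences of elements of $V_i$; cardinals $\le\kappa$ are preserved.

**(σ)** *In $V_i$, $R$ is $\sigma$-closed.* A descending $\langle r_n:n<\omega\rangle\in V_i$ lies in $V$. By (F), since $\lambda>\omega$, it has the greatest lower bound $r_\omega=(\bigcup c,\bigcup t)\in P$, and $r_\omega{\restriction}i$ is the greatest lower bound of the $r_n{\restriction}i$. We need $r_\omega{\restriction}i\in G_i$. By Lemma 2 the set of $b\in P_i$ such that for every $n$ either $b\le r_n{\restriction}i$ or $b\perp r_n{\restriction}i$ is dense. Some $b\in G_i$ is in it. As $r_n{\restriction}i\in G_i$, this $b$ is below all $r_n{\restriction}i$, hence $b\le r_\omega{\restriction}i$ and $r_\omega\in R$.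

**Where closure ends.** To control functions $\kappa\to\kappa$ one would like to build, in $V_i$, descending good sequences in $R$ of length $\lambda$ and take the bound $p^*$ of Lemma 1. This fails: $p^*$ puts $c(s_k,t_k)=1$, but seen from $V_i$ the coloring $c_G$ is already there, and it may say $0$. Here is an example with $i=0$, where $\dot x_0$ is a name for a fixed $x\in V$. Given $p\in P_0$, some $t\in2^\lambda$ is not a second coordinate in $\mathrm{dom}\,c_p$, and we may add $((x{\restriction}\lambda,t),0)$. So by genericity there is $t\in2^\lambda$ with $c_G(x{\restriction}\lambda,t)=0$. The pairs $(r_\xi,\xi)$ with $r_\xi=(\emptyset,\{(0,t{\restriction}\xi)\})$, $\xi<\lambda$, are good, and $\langle r_\xi\rangle$ is a descending sequence in $R$. It has no lower bound $r$ in $R$, because $r{\restriction}0\in G_0$ would force $c_G(x{\restriction}\lambda,t)=1$.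

So a sequence of length $\lambda$ can be steered into a pair that already has color $0$. The way out is to steer it elsewhere. One argues in $V$, below a condition $a_1\in P_i$ which knows only $\lambda$ many colors. At each successor step the branches under construction can be given one arbitrary bit, because successor lengths are not in $S$. With $\lambda$ steps we can make each limit $t_k$ differ from each of the $\lambda$ many second coordinates about which $a_1$ has an opinion. Then $a_1$ can still be told to color $(s_k,t_k)$ by $1$.

## 8. Capturing a function on a club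

**Lemma 5 (capturing).** In $V_i$ let $r\in R$ and $r\Vdash_R\dot f:\kappa\to\kappa$. Then the set of $\alpha<\kappa$ such that some $r''\le r$ in $R$ decides $\dot f{\restriction}\alpha$ and forces $\dot f[\alpha]\subseteq\alpha$ contains a club.

*Proof.* **Step 1: move the failure into $V$.** Suppose the conclusion fails. View $\dot f$ as a $P$-name. By (Q3) there is $a_0\in G_i$, $a_0\le r{\restriction}i$, such that $a_0\wedge r\Vdash_P\dot f:\kappa\to\kappa$, and $a_0$ forces over $P_i$ that the set $\dot S'$ of all $\alpha$ for which there is no such $r''$ is stationary. From here on we look for one $\alpha$ and one extension of $a_0$ that forces $\alpha\in\dot S'$ and also $\alpha\notin\dot S'$.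

**Step 2: a model $N_\alpha$ that catches $\alpha$ generically.** In $V$ fix a large regular $\chi$ and a continuous $\subseteq$-increasing chain $\langle N_\alpha:\alpha<\kappa\rangle$ of elementary submodels of $H(\chi)$ of size $\lambda$, with $\lambda+1\subseteq N_0$, all parameters $i,\kappa,P_i,P,\langle\dot x_k:k<\kappa^+\rangle,a_0,r,\dot f$ in $N_0$, $\alpha\in N_{\alpha+1}$, and $N_{\alpha+1}$ closed under sequences of length $<\lambda$ (possible as $\lambda^{<\lambda}=\lambda$). For limit $\alpha$ we have $\alpha\subseteq N_\alpha$.

In $V_i$ the sets $N_\alpha[G_i]=\{\tau^{G_i}:\tau\in N_\alpha\text{ a }P_i\text{-name}\}$ have size $\le\lambda$ and form a continuous increasing chain. So the set of limit $\alpha$ with $\sup(N_\beta[G_i]\cap\kappa)<\alpha$ for all $\beta<\alpha$ is a club, and for its elements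
$$\alpha\subseteq N_\alpha\cap\kappa\subseteq N_\alpha[G_i]\cap\kappa\subseteq\alpha .$$
A club meets a stationary set. Hence there are a limit $\alpha$ with $N_\alpha\cap\kappa=\alpha$ and $a_1\le a_0$ in $P_i$ forcing $\alpha\in\dot S'$ and $N_\alpha[\dot G_i]\cap\kappa=\alpha$. As $|P_i\cap N_\alpha|\le\lambda$, by Lemma 2 we may extend $a_1$ so that for each $b\in P_i\cap N_\alpha$ either $a_1\le b$ or $a_1\perp b$. Then $a_1$ decides $\dot G_i\cap N_\alpha$ to be
$$g=\{b\in P_i\cap N_\alpha:a_1\le b\}.$$
Note $a_0\in g$.

**Step 3: $g$ is generic over $N_\alpha$.** We show that $g$ meets every dense $A\subseteq P_i$ with $A\in N_\alpha$; this lets the construction stay inside $N_\alpha$ and above $a_1$. Since $|P_i|\le\kappa$, there is a surjection $e\in N_\alpha$ from $\kappa$ onto $P_i$. The least $\zeta$ with $e(\zeta)\in A\cap\dot G_i$ has a name in $N_\alpha$, so $a_1$ forces $\zeta\in N_\alpha[\dot G_i]\cap\kappa=\alpha\subseteq N_\alpha$. Let an extension of $a_1$ decide $\zeta$. Then $e(\zeta)\in N_\alpha$, and this extension forces $e(\zeta)\in\dot G_i\cap N_\alpha=g$. So $e(\zeta)\in A\cap g$.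

**Step 4: the construction.** We decide longer and longer parts of $\dot f{\restriction}\alpha$ and dodge the colors known to $a_1$. Work in $V$. Let $\mu=\mathrm{cf}\,\alpha\le\lambda$, and let $\langle\alpha_\xi:\xi<\mu\rangle$ be increasing and cofinal in $\alpha$. Let
$$B=\{t\in2^\alpha:\exists s\,(s,t)\in\mathrm{dom}\,c_{a_1}\},\qquad|B|\le\lambda .$$
If $\mu=\lambda$ and $B\ne\emptyset$, let $\langle\beta_\xi:\xi<\lambda\rangle$ list $B$ with each element occurring cofinally often. We build a descending sequence $\langle r_\xi:\xi<\mu\rangle$ in $P\cap N_\alpha$ with $r_\xi{\restriction}i\in g$ and $r_0=a_0\wedge r$, and for $\xi\ge1$ strictly increasing ordinals $\eta_\xi<\alpha$ with $(r_\xi,\eta_\xi)$ good.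

*Successor.* If $\mu=\lambda$, $B\ne\emptyset$ and $\xi\ge1$, let $r'_\xi$ be $r_\xi$ with every $t_{r_\xi}(k)$, $k\in\mathrm{dom}\,t_{r_\xi}\setminus i$, extended by the one bit $1-\beta_\xi(\eta_\xi)$. This is a condition, since the new length $\eta_\xi+1$ is not in $S$. It is in $N_\alpha$, since only one bit, $0$ or $1$, is used in addition to $r_\xi$. And $r'_\xi{\restriction}i=r_\xi{\restriction}i$. In all other cases let $r'_\xi=r_\xi$.

Let $A_\xi$ be the set of $b\in P_i$ that are incompatible with $r'_\xi{\restriction}i$, or of the form $q{\restriction}i$ for some good $(q,\eta)$ with $q\le r'_\xi$, $\eta\ge\alpha_\xi$, $\eta>\eta_\xi$ (if $\xi\ge1$), and $q$ deciding $\dot f{\restriction}\alpha_\xi$. It is dense: if $b'\le b,\ r'_\xi{\restriction}i$, extend $b'\wedge r'_\xi$ (which is below $a_0\wedge r$) to decide $\dot f{\restriction}\alpha_\xi$, and then to a good condition, by Lemma 2. Also $A_\xi\in N_\alpha$, as it is defined from elements of $N_\alpha$. By Step 3 there is $b\in g\cap A_\xi$. It is compatible with $r'_\xi{\restriction}i\in g$, since $a_1$ is below both. By elementarity there are such $q,\eta\in N_\alpha$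 with $q{\restriction}i=b$. Let $r_{\xi+1}=q$ and $\eta_{\xi+1}=\eta$; then $\eta_{\xi+1}\in N_\alpha\cap\kappa=\alpha$. The decided value of $\dot f{\restriction}\alpha_\xi$ is in $N_\alpha$ and $\alpha_\xi\subseteq N_\alpha$, so all its values are in $N_\alpha\cap\kappa=\alpha$.

*Limit $\xi<\mu$.* Let $r_\xi=(\bigcup_{\zeta<\xi}c_{r_\zeta},\bigcup_{\zeta<\xi}t_{r_\zeta})$ and $\eta_\xi=\sup_{1\le\zeta<\xi}\eta_\zeta$, which is $<\alpha$ as $\xi<\mathrm{cf}\,\alpha$. By Lemma 1 (with $\theta<\lambda$) $(r_\xi,\eta_\xi)$ is good. As $\xi<\mathrm{cf}\,\alpha$, all $r_\zeta$, $\zeta<\xi$, lie in one $N_\beta$ with $\beta<\alpha$; as $\xi<\lambda$, the sequence $\langle r_\zeta:\zeta<\xi\rangle$ is in $N_{\beta+1}$, so $r_\xi\in N_\alpha$. Since $a_1\le r_\zeta{\restriction}i$ for all $\zeta<\xi$, also $a_1\le r_\xi{\restriction}i$, so $r_\xi{\restriction}i\in g$.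

As $\eta_{\xi+1}\ge\alpha_\xi$, we have $\sup_\xi\eta_\xi=\alpha$.

**Step 5: the end if $\mu<\lambda$.** By (F), $r_\mu=(\bigcup c_{r_\xi},\bigcup t_{r_\xi})\in P$. Then $a_1\le r_\mu{\restriction}i$, $r_\mu\le r$, and $r_\mu$ decides $\dot f{\restriction}\alpha$ with range in $\alpha$. By (2), applied to $a_1$ and $r_\mu$, $a_1$ forces that $r_\mu\in\dot R$ and that $r_\mu$ has these properties with respect to $\dot R$. So $a_1$ forces $\alpha\notin\dot S'$, a contradiction.

**Step 6: the end if $\mu=\lambda$.** Now $\alpha\in S$, and there is a requirement at $\alpha$. Let $d$ and $s_k,t_k\in2^\alpha$ be as in Lemma 1 for $\langle(r_\xi,\eta_\xi):1\le\xi<\lambda\rangle$. For $k\in d\setminus i$ and $\beta\in B$ there is $\xi\ge1$ with $\beta=\beta_\xi$ and $k\in\mathrm{dom}\,t_{r_\xi}$. As $\mathrm{lh}\,t_{r_\xi}(k)=\eta_\xi$, the added bit gives $t_k(\eta_\xi)=1-\beta(\eta_\xi)$, so $t_k\ne\beta$. Hence $t_k\notin B$, that is, $(s_k,t_k)\notin\mathrm{dom}\,c_{a_1}$ for all $k\in d\setminus i$. By (B1) we may put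
$$a_2=\bigl(c_{a_1}\cup\{((s_k,t_k),1):k\in d\setminus i\},\,t_{a_1}\bigr)\in P_i,\qquad r^*=\bigl(c_{a_2},\,t_{a_1}\cup\langle t_k:k\in d\setminus i\rangle\bigr).$$
We show by induction on $k\ge i$ that $r^*{\restriction}k\in P_k$ is below all $r_\xi{\restriction}k$. At $i$: $r^*{\restriction}i=a_2\le a_1\le r_\xi{\restriction}i$, as $r_\xi{\restriction}i\in g$; in particular $c_{a_2}\supseteq c_{r_\xi}$, since $r_\xi$ and $r_\xi{\restriction}i$ have the same coloring part. For $k\in d\setminus i$, $r^*{\restriction}k$ forces $\dot x_k{\restriction}\alpha=s_k$. The requirements on $t_k$ below $\alpha$ are forced by the $r_\xi{\restriction}k$, and the one at $\alpha$ holds because $c_{r^*}(s_k,t_k)=1$.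

So $r^*\in P$, $r^*\le r$, $r^*{\restriction}i=a_2\le a_1$, and $r^*$ decides $\dot f{\restriction}\alpha$ with range in $\alpha$. By (2) with $a=a_2$, $a_2$ forces $r^*\in\dot R$ and $\alpha\notin\dot S'$, a contradiction. $\square$

## 9. No new isomorphisms

A single condition of $R$ cannot be expected to decide a bijection of $\kappa$. The point of the next lemma is that *incompatible* conditions may decide different pieces, and the pieces still fit together to a bijection.

**Lemma 6 (matching).** In $V_i$ let $|U|,|U'|\le\kappa$, $r\in R$, and $r\Vdash\dot f:U\to U'$ is a bijection. Then there is a bijection $f:U\to U'$ in $V_i$ such that for every $u\in U$ some $r'\le r$ in $R$ forces $\dot f(u)=f(u)$.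

*Proof.* **Step 1: small sets.** If one of $U,U'$ has size $<\kappa$, so has the other, since cardinals $\le\kappa$ are preserved. As no new sequences of length $<\kappa$ are added, some $r'\le r$ decides all of $\dot f$.

**Step 2: closing initial segments.** Otherwise we may assume $U=U'=\kappa$. Say $r''$ *closes* $\alpha$ if $r''$ decides $\dot f{\restriction}\alpha$ and this is a bijection of $\alpha$ onto $\alpha$. Apply Lemma 5 to the function
$$\omega\gamma+2n\mapsto\dot f(\omega\gamma+n),\qquad\omega\gamma+2n+1\mapsto\dot f^{-1}(\omega\gamma+n),$$
and consider only limit $\alpha$. If $r''$ decides this function on $\alpha$ and forces that it maps $\alpha$ into $\alpha$, then $\dot f$ and $\dot f^{-1}$ are decided on $\alpha$ and map $\alpha$ into $\alpha$; so $r''$ closes $\alpha$. The same applies below any $r'\le r$ in $R$. So for every such $r'$ there is a club $C(r')$ such that each $\alpha\in C(r')$ is closed by some $r''\le r'$.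

**Step 3: consecutive closure points.** For $\alpha\in C(r)$ fix $r_\alpha\le r$ closing $\alpha$. Let $C'$ be the set of $\beta\in C(r)$ with $\beta\in C(r_\alpha)$ for all $\alpha\in C(r)\cap\beta$. It is a club, being a diagonal intersection. Let $\langle\alpha_\xi:\xi<\kappa\rangle$ enumerate it increasingly and continuously. For each $\xi$ we have $\alpha_{\xi+1}\in C(r_{\alpha_\xi})$, so there is $q_\xi\le r_{\alpha_\xi}$ closing $\alpha_{\xi+1}$. It also closes $\alpha_\xi$, so it decides $\dot f$ on $[\alpha_\xi,\alpha_{\xi+1})$ as a bijection onto the same interval. Let $f$ be given by $q_\xi$ on $[\alpha_\xi,\alpha_{\xi+1})$ and by $r_{\alpha_0}$ on $\alpha_0$. These intervals and $\alpha_0$ partition $\kappa$, so $f$ is a bijection, and each value is forced by some condition below $r$. $\square$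

The partition in Step 3 needs closure at limits $\alpha_\xi$ of every cofinality, including $\lambda$. This is why Lemma 5 had to produce a club.

**Lemma 7.** Let $M,M'\in V_i$ be structures $(\kappa,E_n)_{n\ge1}$ with equivalence relations $E_{n+1}\subseteq E_n$. If $M\cong M'$ in $W$, then $M\cong M'$ in $V_i$.

*Proof.* Work in $V_i$. By (Q1) there is $r_0\in R$ with $r_0\Vdash\dot F:M\cong M'$. A *node* of level $n$ is an $E_n$-class, taken together with $n$; at level $0$ it is the whole domain. The children of a node $x$ of level $n$ are the $E_{n+1}$-classes contained in $x$.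

**Step 1: match the nodes, from the top down.** By recursion on levels we choose for each node $x$ of $M$ a node $F(x)$ of $M'$ of the same level and $r_x\in R$ with $r_x\Vdash\dot F[x]=F(x)$, such that $r_y\le r_x$ for children $y$ of $x$, and $F$ maps the children of $x$ bijectively onto those of $F(x)$. At the root use $r_0$. Given $x$, $r_x$ forces that $\dot F$ induces a bijection from the children of $x$ onto the children of $F(x)$. Let $f\in V_i$ be as in Lemma 6 for this bijection and $r_x$. For a child $y$ put $F(y)=f(y)$ and choose $r_y\le r_x$ forcing $\dot F[y]=f(y)$. For different children the $r_y$ may well be incompatible; we only need that they decrease along each path. So $F$ is an isomorphism of the trees of nodes, and it induces a bijection between their $\omega$-branches.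

**Step 2: match the elements on each branch.** Let $\bar x=\langle x_n:n<\omega\rangle$ be a branch. By (σ) the sequence $\langle r_{x_n}\rangle$ has a lower bound $r_{\bar x}\in R$, which forces $\dot F[\bigcap x_n]=\bigcap F(x_n)$. As cardinals $\le\kappa$ are preserved, $|\bigcap x_n|=|\bigcap F(x_n)|$ in $V_i$ (both sets may be empty). Choose a bijection $h_{\bar x}:\bigcap x_n\to\bigcap F(x_n)$.

**Step 3: glue.** Every element of $M$ lies on exactly one branch, and likewise in $M'$, so the union of all $h_{\bar x}$ is a bijection $M\to M'$. Two elements are $E_n$-equivalent iff their branches agree at level $n$, and $F$ preserves this. So the union is an isomorphism. $\square$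

In the example of Section 3, the trees of nodes of $M$ and $M'$ are isomorphic, and it is Step 2 that sees the difference between the models.

## 10. Choosing the names: proof of Theorem A

**Coding pairs.** For $(\eta,\xi)\in(\kappa^\kappa)^2$ let $x(\eta,\xi)\in2^\kappa$ be the characteristic function of $\{\langle0,\alpha,\eta(\alpha)\rangle,\langle1,\alpha,\xi(\alpha)\rangle:\alpha<\kappa\}$, via a Gödel pairing $2\times\kappa\times\kappa\to\kappa$ with $\alpha\le\langle e,\alpha,\beta\rangle$. The map is injective, and $x(\eta,\xi){\restriction}\delta$ depends only on $\eta{\restriction}\delta$ and $\xi{\restriction}\delta$.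

The argument does not use much about isomorphism, and we record what it uses, since Section 11 needs it again.

**Lemma 8.** Let $\mathcal A$ be a definition, with parameters in $V$, of a binary relation on $\kappa^\kappa$, evaluated in each $V_i$ and in $W$. Assume that for every choice of the names $\dot x_k$ and all $i<\kappa^+$:

* (i) if $(\eta,\xi)\in\mathcal A$ in $V_i$, then $(\eta,\xi)\in\mathcal A$ in $W$;
* (ii) if $(\eta,\xi)\in V_i$ is not in $\mathcal A$ in $V_i$, then it is not in $\mathcal A$ in $W$;
* (iii) a fixed pair $(\eta^*,\xi^*)\in V$ is not in $\mathcal A$ in $W$.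

Then the names can be chosen so that in $W$ the complement of $\mathcal A$ is $\Sigma^1_1$.

*Proof.* **Step 1: bookkeeping.** By Lemma 3 and $2^\kappa=\kappa^+$, for each $j<\kappa^+$ there are at most $\kappa^+$ nice $P_j$-names for elements of $(\kappa^\kappa)^2$. Once $P_j$ is defined, enumerate them as $\langle\tau^j_\zeta:\zeta<\kappa^+\rangle$. Let $\Phi:\kappa^+\to\kappa^+\times\kappa^+$ be a surjection such that $\Phi(i)=(j,\zeta)$ implies $j\le i$, for example the inverse of Gödel pairing. If $\Phi(i)=(j,\zeta)$, let $\dot x_i$ be a $P_i$-name for which the following is forced: if $\tau^j_\zeta=(\eta,\xi)$ is not in $\mathcal A$, computed in $V^{P_i}$, then $\dot x_i=x(\eta,\xi)$; otherwise $\dot x_i=x(\eta^*,\xi^*)$.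

**Step 2: the trees with branches are the right ones.** We claim that in $W$, for all $(\eta,\xi)$,
$$(\eta,\xi)\notin\mathcal A\iff\mathcal T_{x(\eta,\xi)}\text{ has a }\kappa\text{-branch}.\tag{3}$$
By Lemma 4 the right side says $x(\eta,\xi)=x_i$ for some $i$. Suppose $(\eta,\xi)\notin\mathcal A$ in $W$. By Lemma 3, $(\eta,\xi)=(\tau^j_\zeta)^{G_j}$ for some $j,\zeta$; let $\Phi(i)=(j,\zeta)$. By (i) the pair is not in $\mathcal A$ in $V_i$, so $x_i=x(\eta,\xi)$. Conversely let $x(\eta,\xi)=x_i$. By injectivity, $(\eta,\xi)$ is $(\eta^*,\xi^*)$ or a pair in $V_i$ that is not in $\mathcal A$ in $V_i$. By (iii) or (ii) it is not in $\mathcal A$ in $W$.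

**Step 3: reading off complexity.** In $W$ the set of $(\eta,\xi,b)\in(\kappa^\kappa)^3$ with $b\in2^\kappa$ and $c_G(x(\eta,\xi){\restriction}\delta,b{\restriction}\delta)=1$ for all $\delta\in S$ is closed, since each requirement depends only on $\eta{\restriction}\delta,\xi{\restriction}\delta,b{\restriction}\delta$. By (3) its projection is the complement of $\mathcal A$. $\square$

**Proof of Theorem A.** *The hypotheses of Lemma 8 for $\cong^\kappa_T$.* Coding a model of $T$ is absolute between $V$, the $V_i$ and $W$.

* (i) An isomorphism in $V_i$ stays one in $W$, and pairs of non-codes stay such.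
* (ii) If $(\eta,\xi)\notin{\cong^\kappa_T}$ in $V_i$, then either exactly one of the two codes a model of $T$, which is absolute, or both do and they are not isomorphic in $V_i$. In the latter case they are not isomorphic in $W$ by Lemma 7.
* (iii) Let $\eta^*\in V$ code a model of $T$, and let $\xi^*$ be constantly $0$. It codes empty relations, which are not reflexive, so it codes no model of $T$.

So for suitable names $\cong^\kappa_T$ is $\Pi^1_1$ in $W$. It is always $\Sigma^1_1$, hence it is $\Delta^1_1$ in $W$.

*The remaining assertions.* Lemma 3 gives the size and the chain condition, and Lemma 2 that no sequences of length $<\kappa$ are added. So $W$ has the same cardinals as $V$ and $\kappa^{<\kappa}=\kappa$ in $W$. For $\mu\ge\kappa$, counting nice names for subsets of $\mu$ gives in $W$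
$$2^\mu\le((\kappa^+)^\kappa)^\mu=(\kappa^+)^\mu\quad(\text{computed in }V),$$
and $(\kappa^+)^\mu=2^\mu$ in $V$. So $2^\kappa=\kappa^+$ in $W$. If GCH holds in $V$, then it holds in $W$ at $\mu\ge\kappa$, and below $\kappa$ there are no new subsets. $\blacksquare$

Starting from a model of ZFC + GCH with $\lambda=\omega_1$ and $\kappa=\omega_2$, we obtain the affirmative answer to the question of Section 2, relative to ZFC alone.

## 11. Unary predicates and the nonstationary ideal

**Theorem B.** Under the hypotheses of Theorem A there is a forcing with the same size, chain condition and distributivity properties forcing all of the following simultaneously: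

1. Isomorphism is $\Delta^1_1$ on the class $\mathcal R^+$ of *all* structures $(\kappa,E_n,U_n)_{n\ge1}$ with $E_{n+1}\subseteq E_n$ equivalence relations and $U_n$ arbitrary unary predicates. Consequently $\cong^\kappa_{T'}$ is $\Delta^1_1$ for every complete theory $T'$ of such structures. Among these are the stable unsuperstable theories $T_f$ of refining equivalence relations in which each $E_n$-class ($n\ge0$) splits into exactly $f(n)$ $E_{n+1}$-classes, $f(n)\in\{2,3,\dots,\infty\}$, with $f(n)=\infty$ infinitely often.
2. The nonstationary ideal on $\kappa$ is $\Delta^1_1$ (as a set of characteristic functions).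

*Proof.* **Step 1: one relation that contains both.** For $\eta\in\kappa^\kappa$ let $\eta^-(\alpha)=\eta(1+\alpha)$. Let $(\eta,\xi)\in\mathcal A$ iff either

* (a) $\eta(0)=\xi(0)=0$ and $\eta^-,\xi^-$ code isomorphic members of $\mathcal R^+$, or
* (b) $\eta(0)=1$ and $\{\alpha:\eta^-(\alpha)=1\}$ is nonstationary.

This relation is $\Sigma^1_1$. For (a), coding a member of $\mathcal R^+$ is a closed condition, and isomorphism is $\Sigma^1_1$ as in Section 2. For (b), a witness is a closed set $C$ disjoint from $\{\alpha:\eta^-(\alpha)=1\}$ together with a function $g$ such that $g(\alpha)>\alpha$ and $g(\alpha)\in C$ for all $\alpha$. That $C$ is closed at a limit $\delta$ depends only on $C\cap(\delta+1)$, so all these conditions together define a closed set.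

**Step 2: the hypotheses of Lemma 8.** (i) Isomorphisms and clubs in $V_i$ stay such in $W$, and coding a member of $\mathcal R^+$ is absolute. (iii) A pair with $\eta(0)=2$ is never a member. For (ii), we have to consider the two clauses.

*Clause (a).* We need Lemma 7 for members of $\mathcal R^+$. Repeat its proof, with nodes defined from the $E_n$ only. At a branch $\bar x$, the condition $r_{\bar x}$ forces for each $v\in2^\omega$ (all reals of the extension are in $V_i$) that $\dot F$ maps
$$\{a\in\textstyle\bigcap x_n:\forall m\ge1\,(U_m(a)\leftrightarrow v(m)=1)\}$$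
onto the corresponding subset of $\bigcap F(x_n)$. As cardinals $\le\kappa$ are preserved, these sets have equal cardinality in $V_i$. They partition $\bigcap x_n$ and $\bigcap F(x_n)$, so $h_{\bar x}$ can be chosen respecting the pieces. The union of the $h_{\bar x}$ then also preserves all $U_m$.

*Clause (b).* Let $A\in V_i$ be stationary in $V_i$, and let $r\in R$ with $r\Vdash\dot C\subseteq\kappa$ is club. Apply Lemma 5 to $\dot f(\gamma)=\min(\dot C\setminus(\gamma+1))$. As the set it gives contains a club, there are a limit $\alpha\in A$ and $r''\le r$ in $R$ forcing $\dot f[\alpha]\subseteq\alpha$. Then $r''$ forces that $\dot C\cap\alpha$ is unbounded in $\alpha$, hence $\alpha\in\dot C$. So no condition forces both that $\dot C$ is club and $\dot C\cap A=\emptyset$, and by (Q1) $A$ stays stationary in $W$.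

By Lemma 8, for suitable names $\mathcal A$ is $\Delta^1_1$ in $W$. The forcing is one of the $P_{\kappa^+}$, so it has the stated properties.

**Step 3: reading off (1) and (2).** For an ordinal $e$ let $e^\frown\eta$ be the function with value $e$ at $0$ and $(e^\frown\eta)^-=\eta$. The map $(\eta,\xi)\mapsto(0^\frown\eta,0^\frown\xi)$ is continuous, and the preimage of $\mathcal A$ is isomorphism on $\mathcal R^+$; so this is $\Delta^1_1$. The preimage of $\mathcal A$ under $\eta\mapsto(1^\frown\eta,\bar0)$, with $\bar0$ constantly $0$, is the set of $\eta$ for which $\{\alpha:\eta(\alpha)=1\}$ is nonstationary. Intersecting it with the closed set $2^\kappa$ gives (2).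

For $T'$ as in (1), the set of codes of models of $T'$ is $\kappa$-Borel, hence $\Delta^1_1$ by Section 2, and on it $\cong^\kappa_{T'}$ is isomorphism in $\mathcal R^+$. So $\cong^\kappa_{T'}$ is $\Delta^1_1$: it holds iff both members code models of $T'$ and are isomorphic in $\mathcal R^+$, or neither codes a model of $T'$. A theory in the vocabulary $\{E_n\}$, such as $T_f$, is covered by adding the axioms that all $U_n$ are empty. The map on codes that adds empty $U_n$ is continuous and does not affect isomorphism.

**Step 4: the theories $T_f$ are complete, stable and not superstable.** $T_f$ is consistent; see the model $\prod_nX_n$ below. For completeness and quantifier elimination use the back-and-forth of Section 3. If $m<\omega$ is as there, the number of $E_{m+1}$-classes inside the $E_m$-class of $a_j$ that meet $\bar a$ equals the corresponding number for $b_j,\bar b$, since the map preserves $E_m$ and $E_{m+1}$. It is less than $f(m)$, because the $E_{m+1}$-class of $a$ lies in the $E_m$-class of $a_j$ and avoids $\bar a$. So there is an $E_{m+1}$-class inside the $E_m$-class of $b_j$ that avoids $\bar b$, and $b$ may be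 chosen in it. The case $m=\omega$ uses that all $E_n$-classes are infinite, which holds since $f(n)=\infty$ infinitely often. $T_f$ is stable by the type count of Section 3.

For unsuperstability let $\mu=\beth_\omega$, $|X_n|=f(n)$ if $f(n)<\infty$ and $|X_n|=\mu$ otherwise, fix $0\in X_n$, and consider the model $\prod_nX_n$, with $E_n$ being agreement on the first $n$ coordinates. There are $\mu$ eventually zero sequences. As in Section 3, distinct elements have distinct types over them, so there are at least $|\prod_nX_n|=\mu^\omega>\mu$ types; the equality holds because infinitely many factors have size $\mu$. As $\mu\ge2^{\aleph_0}$, $T_f$ is not superstable. $\square$
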